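\title{AND-cross-compositions exclude adaptive kernelizations with polynomially many queries}

\begin{abstract}
We prove that if an NP-hard language has an AND-cross-composition into a parameterized problem $A$, then $A$ has no polynomial kernelization, adaptive or not, whose number of oracle queries is polynomial in the parameter, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. For OR-cross-compositions this is a theorem of Dell and van Melkebeek. The proof hides an instance $x$ among yes-instances and follows the likelihood ratio of the growing sequence of queries against the same experiment with a yes-instance in place of $x$. Up to the step where the ratio becomes large, the queries are typical and can be stored in the advice with their true answers; the next query alone is evidence that $x$ is a no-instance, and it is certified by a sparse hash set and approximate counting. The argument allows an arbitrary oracle and bounded two-sided error.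
\end{abstract}

\section{Introduction}\label{sec:intro}

Strings are binary, $\log$ is the logarithm to base $2$, and polynomials are nondecreasing with nonnegative values. A \emph{parameterized problem} is a set $A\subseteq\{0,1\}^*$ together with a parameterization $\eta$, which gives each string $z$ a numeric parameter value $\eta(z)\in\mathbb N$. (In \cite{PAC} a parameterization is a family $(\eta_k)$ of sets indexed by nonempty binary strings $k$, and the numeric value of $z$ is the integer represented by the appropriate index $k$ with $z\in\eta_k$. Only the numeric value enters below.)

\begin{definition}\label{def:kernel}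
A \emph{polynomial kernelization} of $A$ with respect to $\eta$ is a deterministic polynomial-time algorithm with oracle access to $A$ that decides whether its input $z$ lies in $A$, and whose queries on input $z$ have size bounded by a polynomial in $\eta(z)$. The queries may be \emph{adaptive}: each may depend on the answers to the earlier ones. The kernelization has \emph{polynomially many queries} if the number of queries on input $z$ is also bounded by a polynomial in $\eta(z)$.
\end{definition}

A kernelization reduces the hard part of a large instance to instances that are small when the parameter is small. Lower bounds come from showing that many instances of a hard language can be packed into one instance whose parameter barely notices how many there are. A \emph{polynomial equivalence relation} is an equivalence relation $R$ on $\{0,1\}^*$ that is decidable in polynomial time and such that the strings of length at most $n$ fall into polynomially many (in $n$) classes.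

\begin{definition}\label{def:cross}
An \emph{AND-cross-composition} of a language $L$ into $A$ with respect to $\eta$ consists of a polynomial equivalence relation $R$, a polynomial $p$, and a polynomial-time algorithm that maps every finite tuple $x_1,\dots,x_t$ of pairwise $R$-equivalent strings to a string $z$ such that $\eta(z)\le p(\max_l|x_l|+\log t)$, and $z\in A$ if and only if $x_l\in L$ for all $l$. An \emph{OR-cross-composition} is defined in the same way, with ``for at least one $l$'' in place of ``for all $l$''.
\end{definition}

\begin{example}\label{ex:color}
Encode graphs by adjacency matrices, let $A$ be the set of $3$-colorable graphs, and let $\eta(z)$ be the largest number of vertices in a connected component of $z$ (and $0$ if $z$ encodes no graph). A disjoint union of graphs is $3$-colorable if and only if each graph is, and its parameter is at most $\max_l|x_l|$. This is an AND-cross-composition of the NP-hard language $A$ into itself: $R$ has two classes, graphs and non-graphs, a tuple of non-graphs is sent to the complete graph $K_4$, and $p(s)=s+4$. The set $A$ also has a polynomial kernelization: query each component, at most $\eta(z)^2$ bits at a time. The number of queries is the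 number of components, which is not bounded in terms of $\eta(z)$. So a cross-composition cannot exclude every polynomial kernelization; the number of queries has to be restricted.
\end{example}

We write $L\in\mathrm{coNP/poly}$ if there are a polynomial-time \emph{verifier} $\mathcal V$ and \emph{advice} strings $\beta_n$ of polynomial length such that, for $|x|=n$, we have $x\notin L$ if and only if $\mathcal V(x,\beta_n,\xi)=1$ for some \emph{certificate} $\xi$ of polynomial length. The advice depends only on $n$ and need not be computable. The class $\mathrm{NP/poly}$ is defined in the same way with $x\in L$ in place of $x\notin L$, and $\mathrm{P/poly}$ is the class of languages decided by circuits of polynomial size.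

Assume $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, and let an NP-hard language have a cross-composition into $A$. By results of Bodlaender et al.\ and of Drucker, $A$ has no psize (polynomial-size) kernelization, whether the composition is of AND or of OR type; this does not rule out adaptive kernelizations. Dell and van Melkebeek showed that for an OR-cross-composition, $A$ has no polynomial kernelization with polynomially many queries, adaptive ones included. Their proof applies only to OR-cross-compositions, and \cite{PAC} poses the problem of whether the same holds for AND. We show that it does.

\begin{theorem}\label{thm:main}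
Let $L$ be NP-hard under polynomial-time many-one or Turing reductions. If $L$ has an AND-cross-composition into $A$ with respect to $\eta$, and $A$ has a (possibly adaptive) polynomial kernelization with respect to $\eta$ with polynomially many queries, then $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.
\end{theorem}

One would guess this for the following reason. Compose $t$ instances of length $n$, where $t$ is a polynomial in $n$, and run the kernelization on the result $z$. Once $\log t\le n$ we have $\eta(z)\le p(2n)$, so the total length $c$ of all queries is bounded by a polynomial in $n$ that does not depend on $t$. Taking $t$ much larger than $c$, the oracle sees far less than one bit per instance, and yet the algorithm learns whether all instances lie in $L$. This should be impossible for a hard language, for AND as much as for OR: negating the output turns an algorithm for $A$ into one for $\overline A$, and an OR-cross-composition of $L$ into $A$ is an AND-cross-composition of $\overline L$ into $\overline A$. But this symmetry exchanges $L$ with $\overline L$. The counting argument that yields certificates for $x\notin L$ in the OR case yields certificates for $x\in L$ in the AND case (Section~\ref{sec:cover}),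 and a language in NP has those anyway. The task is to certify \emph{non}membership. Adaptivity is the obstacle: a verifier without the oracle cannot compute the second query before it knows the answer to the first, and a guessed answer comes with no proof.

Neither the hardness of $L$ nor the identity of the oracle plays a role in the argument.

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] Let $L$ be any language with an AND- or an OR-cross-composition into $A$ with respect to $\eta$. Suppose that $A$ is decided by a deterministic polynomial-time algorithm with oracle access to an arbitrary set $O$ that, on input $z$, makes at most $\mathrm{poly}(\eta(z))$ adaptive queries of size at most $\mathrm{poly}(\eta(z))$. Then $L\in\mathrm{NP/poly}\cap\mathrm{coNP/poly}$.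
\item[(b)] If in \textup{(a)} the cross-composition is an AND-cross-composition and the algorithm is randomized with two-sided error at most $1/3$, then still $L\in\mathrm{coNP/poly}$.
\item[(c)] Every $L\in\mathrm{P/poly}$ has an AND-cross-composition and an OR-cross-composition into sets that have polynomial kernelizations with polynomially many queries.
\end{enumerate}
\end{theorem}

Thus the languages that have an AND-cross-composition into some set with such a kernelization include $\mathrm{P/poly}$ and lie in $\mathrm{NP/poly}\cap\mathrm{coNP/poly}$. We do not claim an exact characterization between these two classes.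

Section~\ref{sec:protocol} replaces composition and kernelization by a communication protocol and states the technical result, Theorem~\ref{thm:protocol}. Section~\ref{sec:cover} gives the certificates of membership, Section~\ref{sec:toy} shows the idea for nonmembership in the case of one query, Section~\ref{sec:proof} proves Theorem~\ref{thm:protocol}, and Section~\ref{sec:final} derives Theorems~\ref{thm:main} and~\ref{thm:general}.

\section{AND-protocols}\label{sec:protocol}

\subsection{The model}

What matters about a composition followed by a kernelization is that an efficient player, holding $t$ instances, sends a few short messages to an all-powerful party that sees nothing else. Fix a polynomial equivalence relation $R$. A \emph{cell} of length $n$ is a nonempty intersection of $\{0,1\}^n$ with an $R$-class.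

\begin{definition}\label{def:protocol}
Let $t=t(n)\ge1$, $r=r(n)\ge 1$ and $d=d(n)\ge0$ be polynomially bounded, and let $m_1,\dots,m_r$ be message lengths depending on $n$, with $m_r=1$. An \emph{AND-protocol} for $L$ consists of a deterministic algorithm running in time $\mathrm{poly}(n)$, the \emph{player}, and, for every $n$ and every cell $C$ of length $n$, an arbitrary \emph{answer function} $\alpha$ whose values have polynomial length. On input $\vec x\in C^t$ and coins $\rho\in\{0,1\}^d$, for $i=1,\dots,r$, the player computes a message $q_i\in\{0,1\}^{m_i}$ from $\vec x$, $\rho$ and the previous answers and, if $i<r$, receives the answer $\alpha(q_1,\dots,q_i)$. The last message $q_r$ is the \emph{decision}. For every $\vec x\in C^t$ the decision equals $\bigwedge_l[x_l\in L]$ except with probability at most $1/34$ over a uniform $\rho$. The number of \emph{rounds} is $r$, the \emph{cost} is $c=\sum_im_i$, and the protocol is \emph{deterministic} if $d=0$, in which case the decision is always correct.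
\end{definition}

The \emph{transcript} of a run is the message sequence $\pi(\vec x,\rho)=(q_1,\dots,q_r)$. It determines the answers, which are therefore not counted in the cost, and there are at most $2^c$ transcripts.

\begin{theorem}\label{thm:protocol}
If $L$ has an AND-protocol with $t\ge2^{19}r^2c$ for all large $n$, then $L\in\mathrm{coNP/poly}$.
\end{theorem}

For a constant number of rounds the hypothesis reads $c\le t/(2^{19}r^2)$, so the theorem covers total query length linear in the number $t$ of instances. Some lower bound on $t$ in terms of $c$ is necessary. Every language has a protocol with $r=2$ and $c=tn+1$, in which the player sends $\vec x$ and is told the decision, and there are languages outside $\mathrm{coNP/poly}$: for large $n$, the first $n$ verifiers with advice of at most $n^{\log n}$ bits describe fewer than $2^{2^n}$ subsets of $\{0,1\}^n$.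

\subsection{Tools}\label{sec:tools}

\emph{Tail bounds.} Let $X$ be a sum of $M$ independent $\{0,1\}$-valued variables. If each has mean at least $\gamma$, then $\Pr[X\le\gamma M/2]\le e^{-\gamma M/8}$; if each has mean at most $\gamma$, then $\Pr[X\ge2\gamma M]\le e^{-\gamma M/3}$ (Chernoff). For $\lambda>0$, each of $\Pr[X-\mathbb EX\ge\lambda M]$ and $\Pr[X-\mathbb EX\le-\lambda M]$ is at most $e^{-2\lambda^2M}$ (Hoeffding).

\emph{Bonferroni's inequality.} $\Pr[\bigcup_kF_k]\ge\sum_k\Pr[F_k]-\sum_{k<k'}\Pr[F_k\cap F_{k'}]$.

\emph{Affine hashing.} A \emph{random affine map} $h\colon\{0,1\}^m\to\{0,1\}^k$ is $h(q)=Hq+e$ with a uniform matrix $H\in\mathbb F_2^{k\times m}$ and an independent uniform vector $e\in\mathbb F_2^k$; it is described by $k(m+1)$ bits. For $q\ne q'$ the values $h(q),h(q')$ are independent and uniform, because $h(q)-h(q')=H(q-q')$ is uniform and $h(q)$ is uniform given $H$. Hence the \emph{zero set} $T_h=\{q:h(q)=0\}$ contains each $q$ with probability $2^{-k}$ and each pair with probability $2^{-2k}$. We allow $k=0$; then $T_h$ is everything.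

\emph{One cell at a time.} To put $L$ into $\mathrm{NP/poly}$ or $\mathrm{coNP/poly}$ we may hard-code finitely many lengths into the verifier. For the other $n$, the advice contains the numbers $t,r,d,m_i$ and a representative of each of the polynomially many cells of length $n$, so the verifier finds the cell of a string by testing $R$. It then suffices to give advice and certificates for each cell separately.

The next lemma is the only way in which a verifier will ever run the protocol.

\begin{lemma}[Replay]\label{lem:replay}
Given $\vec x\in C^t$, $\rho$, messages $\sigma=(\sigma_1,\dots,\sigma_{i-1})$ and $q$, and the true answers $\alpha(\sigma_1),\alpha(\sigma_1,\sigma_2),\dots,\alpha(\sigma_1,\dots,\sigma_{i-1})$, one can decide in polynomial time, without access to $\alpha$, whether $\pi(\vec x,\rho)$ begins with $\sigma q$.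
\end{lemma}

\begin{proof}
Run the player. Compare its $k$-th message with the $k$-th entry of $\sigma q$, reject at the first mismatch, and otherwise, if $k<i$, supply the $k$-th recorded answer; accept after $i$ matches. While the messages agree with $\sigma$, the recorded answers are the answers of $\alpha$ to the messages sent, so each simulated message is a message of the true run.
\end{proof}

Note that the answer to the last message $q$ is not needed.

\subsection{From a kernelization to a protocol}

\begin{lemma}\label{lem:reduction}
Let $L$ have an AND-cross-composition into $A$, and let $A$ be decided by an oracle algorithm as in Theorem~\ref{thm:general}\textup{(a)} or \textup{(b)}. Then $L$ has an AND-protocol with $t=2^{19}r^2c$ for all large $n$, which is deterministic if the algorithm is.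
\end{lemma}

\begin{proof}
Let $p$ be the polynomial of the cross-composition and let $p'$ bound the number and the size of the queries in terms of $\eta$; enlarging them, we take both with nonnegative integer coefficients. Let $k=1$ if the algorithm is deterministic and $k=65$ otherwise. Put
\[
\ell=p'(p(2n)),\qquad r=\ell+1,\qquad m_1=\dots=m_\ell=k(\ell+1),\qquad c=k\ell(\ell+1)+1,
\]
and $t=2^{19}r^2c$. These are polynomials in $n$, so $\log t\le n$ for large $n$; for the finitely many other $n$ the player decides by table lookup in one round.

Given $\vec x\in C^t$, the player computes the composed instance $z$, which has length $\mathrm{poly}(n)$ and parameter $\eta(z)\le p(n+\log t)\le p(2n)$. It runs $k$ copies of the algorithm on $z$ in parallel with independent coins. Each copy makes at most $\ell$ queries of length at most $\ell$. The $i$-th message, for $i\le\ell$, has $k$ blocks of $\ell+1$ bits, one per copy: a query $s$ is written as $s10^{\ell-|s|}$, and a copy that has no $i$-th query writes $0^{\ell+1}$. The answer function decodes each block and returns the bit $[s\in O]$, or $0$ for a dummy block. The decision is the majority of the $k$ outputs. Since $z\in A$ if and only if all $x_l$ lie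 in $L$, the decision is correct when $k=1$. When $k=65$, a wrong majority needs at least $k/2$ wrong copies, against at most $k/3$ in expectation, which by Hoeffding's bound has probability at most $e^{-2k/36}=e^{-65/18}<1/34$, since $\ln34<3.53<65/18$. The number $d$ of coins is $0$, or $k$ times the running time on $z$.
\end{proof}

The bound on the number of queries is what makes $r$ and $c$ independent of $t$. In Example~\ref{ex:color} the cost grows in proportion to $t$, and no choice of $t$ satisfies $t\ge2^{19}r^2c$.

\section{Stored transcripts certify membership}\label{sec:cover}

The following is the covering argument of Fortnow--Santhanam and Dell--van Melkebeek. It shows how the advice replaces the oracle, and what is missing for nonmembership.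

\begin{proposition}\label{prop:cover}
If $L$ has a deterministic AND-protocol with $c\le t$ for all large $n$, then $L\in\mathrm{NP/poly}$.
\end{proposition}

\begin{proof}
Fix a large $n$ and a cell $C$, and let $S=C\cap L$. Let $S'\subseteq S$ be nonempty. Among the at most $2^c$ transcripts, some $\tau$ is the transcript of at least $|S'|^t2^{-c}$ tuples in $(S')^t$. Let $W\subseteq S'$ be the set of all entries of these tuples. The tuples lie in $W^t$, so $|W|^t\ge|S'|^t2^{-c}$ and $|W|\ge|S'|2^{-c/t}\ge|S'|/2$. Start with $S'=S$, and repeatedly replace $S'$ by $S'\setminus W$. After $k$ steps at most $2^{n-k}$ strings remain, so at most $n+1$ steps exhaust $S$. The advice lists the chosen transcripts with their true answers; each has decision $1$, being the transcript of a tuple in $S^t$.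

A certificate for $x\in L$ is a tuple in $C^t$ that contains $x$ and whose transcript is on the list. The verifier checks membership in $C^t$ using $R$ and the representative of $C$, and checks the transcript by Lemma~\ref{lem:replay}. Every $x\in S$ lies in one of the sets $W$ and so has a certificate. Conversely, a certificate is a tuple with decision $1$, so all its entries lie in $L$.
\end{proof}

Determinism is used in the last sentence: with coins, a certificate could contain one of the rare $\rho$ on which the decision is wrong.

A tuple with decision $0$ proves only that \emph{some} entry is outside $L$. To blame $x$, the verifier must know that the other entries are in $L$, so these must come from the advice. Then $x$ is placed in a fixed environment, and nothing forces different no-instances to share transcripts; each may produce its own queries, whose answers the advice cannot all hold. The way out is to use the shortage of communication on the other side: it forces all \emph{yes}-instances to produce nearly the same distribution of transcripts, so that a deviation from this distribution is itself the evidence.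

\section{One query and a perfect disguise}\label{sec:toy}

Fix an AND-protocol for $L$, a length $n$ and a cell $C$, and let $S=C\cap L$ be nonempty. The environment for $x$ must be random, so that we can speak of distributions of transcripts, but it must be described by polynomially many strings of $S$. Two candidates for each position achieve both. Write $[t]=\{1,\dots,t\}$.

\begin{definition}\label{def:context}
A \emph{context} is a tuple $g=\bigl(j,(K_{l,b})_{l\in[t]\setminus\{j\},\,b\in\{0,1\}},y\bigr)$ with $j\in[t]$, all $K_{l,b}\in S$, and $y\in S$; we call $y=y(g)$ the \emph{reference string}. For $x\in C$ and $u\in\{0,1\}^{[t]\setminus\{j\}}$, let $X^g_u(x)\in C^t$ have $x$ at position $j$ and $K_{l,u_l}$ at each position $l\ne j$. For a sequence $\tau=(q_1,\dots,q_i)$ with $0\le i\le r$, called a \emph{prefix} of length $i$, let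
\[
P_x(\tau)=P^g_x(\tau)=\Pr_{u,\rho}\bigl[\pi(X^g_u(x),\rho)\text{ begins with }\tau\bigr]
\]
for uniform $u$ and $\rho$. The \emph{likelihood ratio} is $\Lambda(\tau)=P_x(\tau)/P_y(\tau)$, with value $\infty$ if $P_y(\tau)=0<P_x(\tau)$; it is used only when $P_x(\tau)$ or $P_y(\tau)$ is positive.
\end{definition}

For each $i$, $P_x$ is a probability distribution on prefixes of length $i$, and $\sum_qP_x(\sigma q)=P_x(\sigma)$.

Take a deterministic protocol. If $r=1$, the decision on $X_u^g(x)$ tells whether $x\in L$, and there is nothing to do. Let $r=2$: one query, an answer, a decision. For this section only, suppose that a context $g$ disguises yes-instances perfectly: for every $x\in S$ the query is uniform on the same set $G$, of size $N=2^k$, possibly exponential in $n$. Let $x\in C\setminus L$ have its query uniform on a set $H$. Three cases show three mechanisms.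

\emph{Case $H=G$: store a prefix.} Put any $\sigma\in G$ into the advice with its answer. Some $u$ makes $X^g_u(x)$ ask $\sigma$, and replay shows the decision $0$. This $u$ is a certificate, since for $x\in S$ every $X^g_u(x)$ lies in $S^t$ and has decision $1$. The ratio $\Lambda$ is $1$ after the query and jumps to $\infty$ at the decision.

\emph{Case $H\cap G=\emptyset$, $|H|=N$: hash.} Now $\Lambda$ jumps at the query. The answer is unknown, but it is not needed: a query outside $G$ already proves $x\notin L$. The difficulty is to prove $q\notin G$ when $G$ is too large to store. Let $T$ be the zero set of a random affine map to $k+2$ bits, so each query is in $T$ with probability $\frac1{4N}$. For $q\in H$,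
\[
\Pr[q\in T,\ T\cap G=\emptyset]\ge\frac1{4N}-N\cdot\frac1{16N^2}=\frac3{16N},
\]
and Bonferroni's inequality gives
\[
\Pr[T\cap H\ne\emptyset,\ T\cap G=\emptyset]\ge\frac3{16}-\frac{N^2}2\cdot\frac1{16N^2}=\frac5{32}.
\]
Since $(27/32)^5<1/2$, among $5n$ independent sets $T$ some choice serves all of the at most $2^n$ strings $x$ of this kind. The advice keeps those $T$ that avoid $G$, a property that does not depend on $x$. A certificate is a $u$ for which $X^g_u(x)$ asks a query in a kept set.

\emph{Case $H=\{q_0\}\subseteq G$: count.} Here $q_0$ may depend on $x$. A stored random $\sigma\in G$ equals $q_0$ only with probability $1/N$, and a set avoiding $G$ misses $q_0$. But $\Lambda(q_0)=N$: all $2^{t-1}$ strings $u$ lead to $q_0$, whereas for a yes-instance at most $2^{t-1}/N$ strings lead to any one query. The evidence is a lower bound on the size of an efficiently recognizable set, and such bounds have certificates (Lemma~\ref{lem:count}).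

The three cases follow one pattern. There is a step at which $\Lambda$ passes from small to large. The prefix $\sigma$ before it is typical for $y$, so it can be sampled and stored. The next message $q$ has probability about $2^{-v}$, for some level $v$, relative to $P_y(\sigma)$, while $y$ sends it much more rarely. The messages that $y$ sends with probability comparable to $2^{-v}$ or more number $O(2^v)$, and a zero set of density a small multiple of $2^{-v}$ avoids them. The certificate exhibits $q$ in the zero set and proves by counting that $x$ sends $q$ often. In the first case the messages to avoid are $\{1\}$; in the second, $v\approx k$ and they form $G$; in the third, $v\approx0$ and there are none once $N$ is large.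

In general the step and the level depend on $x$, so they are chosen at random, and the disguise is only approximate, so a yes-instance is sometimes caught as well. We show that it is caught at most a quarter as often, and let the certificate exhibit many catches.

\section{Certificates of nonmembership}\label{sec:proof}

We prove Theorem~\ref{thm:protocol}. Fix a large $n$, so that $t\ge2^{19}r^2c$, and a cell $C$; note that $c\le t$ is polynomially bounded. If $S=C\cap L$ is empty, a flag in the advice makes the verifier accept every $x\in C$. So let $S\ne\emptyset$.

\subsection{A disguising distribution}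

We recall the information-theoretic facts needed, for distributions $P,P'$ on a finite set and natural logarithms. The \emph{total variation distance} is
\[
\mathrm{TV}(P,P')=\max_F|P(F)-P'(F)|=\sum_\tau(P(\tau)-P'(\tau))^+=\tfrac12\sum_\tau|P(\tau)-P'(\tau)|,
\]
the maximum being over events $F$. The \emph{relative entropy} is $\mathrm{KL}(P\|P')=\sum_\tau P(\tau)\ln(P(\tau)/P'(\tau))$, and \emph{Pinsker's inequality} states $\mathrm{KL}(P\|P')\ge2\,\mathrm{TV}(P,P')^2$. With $H(\cdot)$ the Shannon entropy, the \emph{mutual information} of random variables $U,Q$ is $I(U;Q)=H(U)-H(U\mid Q)=H(Q)-H(Q\mid U)$; it equals the average, over the values $b$ of $U$, of the relative entropy of the law of $Q$ given $U=b$ with respect to the law of $Q$. If $Q$ takes at most $2^c$ values, then $I(U;Q)\le H(Q)\le c\ln2$. If $U=(U_1,\dots,U_t)$ has independent coordinates, then $\sum_jI(U_j;Q)\le I(U;Q)$, because $H(U)=\sum_jH(U_j)$ and $H(U\mid Q)\le\sum_jH(U_j\mid Q)$. Finally, von Neumann's \emph{minimax theorem} states that for a real function $F(g,x)$ on a product of finite sets,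
\[
\min_\mu\max_x\mathbb E_{g\sim\mu}F(g,x)=\max_Y\min_g\mathbb E_{x\sim Y}F(g,x),
\]
where $\mu$ and $Y$ range over probability distributions.

By $\mathrm{TV}(P_x,P_y)$ we mean the distance on full transcripts. An event about prefixes of length $i$ is an event about transcripts, so the distance on prefixes of length $i$ is no larger.

The transcript carries $c$ bits about $t$ positions, so it says little about a random position. This hides a \emph{random} yes-instance; we need one distribution of contexts that hides \emph{every} yes-instance, and the minimax theorem supplies it. The result is a disguising distribution in the style of Drucker.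

\begin{lemma}\label{lem:disguise}
Let $\varepsilon=\sqrt{2c/t}$. There is a distribution $\mu$ on contexts such that $\mathbb E_{g\sim\mu}\mathrm{TV}(P^g_x,P^g_{y(g)})\le\varepsilon$ for every $x\in S$.
\end{lemma}

\begin{proof}
Let $F(g,x)=\mathrm{TV}(P^g_x,P^g_{y(g)})$. By the minimax theorem it suffices to show $\min_g\mathbb E_{x\sim Y}F(g,x)\le\varepsilon$ for each distribution $Y$ on $S$, and for this it suffices to find a random context $g$, independent of $x\sim Y$, with $\mathbb E\,F(g,x)\le\varepsilon$.

Draw $2t$ strings $K_{l,b}$ ($l\in[t]$, $b\in\{0,1\}$) independently from $Y$, and $j\in[t]$ uniformly. Let $g=(j,(K_{l,b})_{l\ne j},K_{j,0})$ and $x=K_{j,1}$. Given $j$, the string $x$ has law $Y$ and is independent of the other $2t-1$ strings, so $x\sim Y$ is independent of $g$.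

Fix all $K_{l,b}$. Let $U\in\{0,1\}^t$ and $\rho$ be uniform and let $Q=\pi((K_{l,U_l})_{l\in[t]},\rho)$. For a fixed $j$, the law of $Q$ given $U_j=0$ is $P_0=P^g_{y(g)}$, the law given $U_j=1$ is $P_1=P^g_x$, and the law of $Q$ is $\bar P=\frac12(P_0+P_1)$. Since $P_b-\bar P=\pm\frac12(P_0-P_1)$, we have $\mathrm{TV}(P_b,\bar P)=\frac12F(g,x)$, and Pinsker's inequality gives
\[
I(U_j;Q)=\tfrac12\mathrm{KL}(P_0\|\bar P)+\tfrac12\mathrm{KL}(P_1\|\bar P)\ge2\cdot\tfrac14F(g,x)^2=\tfrac12F(g,x)^2 .
\]
As $\sum_jI(U_j;Q)\le c\ln2$, the average of $F(g,x)^2$ over $j$ is at most $2c\ln2/t\le\varepsilon^2$. Averaging over the $K_{l,b}$, we get $\mathbb E\,F\le\sqrt{\mathbb E\,F^2}\le\varepsilon$.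
\end{proof}

The lemma uses only the cost of the protocol, not its correctness. The distribution $\mu$ itself will not be stored; the advice will contain samples from it.

\subsection{Crossings of the likelihood ratio}

A no-instance and the reference string lead to different decisions, but the verifier can follow the run on $x$ only along a stored prefix and one message beyond it. Stored prefixes cannot depend on $x$, so we draw them from $P_y$. Such a sample reflects the behavior of $x$ at $\sigma$ only if $P_x(\sigma)$ is not much larger than $P_y(\sigma)$. We therefore look for a prefix $\sigma$ with $\Lambda(\sigma)\le16$ and next messages $q$ with $\Lambda(\sigma q)>16$.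

Fix $g$, write $y=y(g)$, and let $\sigma$ be a prefix of length $i-1$ with $P_y(\sigma)>0$. For $x\in C$ and $q\in\{0,1\}^{m_i}$ define the \emph{weight}
\[
\varphi_x(q)=\frac{P_x(\sigma q)}{P_y(\sigma)},
\]
suppressing $g$ and $\sigma$. The denominator is $P_y(\sigma)$ for every $x$. Thus $\varphi_y$ is the conditional distribution of the next message for the reference string, and $\sum_q\varphi_x(q)=\Lambda(\sigma)$. Define the \emph{crossing mass} and the \emph{excess mass}
\[
a_x(\sigma)=\begin{cases}\displaystyle\sum_{q:\ \varphi_x(q)>16\varphi_y(q)}\varphi_x(q)&\text{if }\Lambda(\sigma)\le16,\\[2mm]0&\text{otherwise,}\end{cases}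
\qquad
b_x(\sigma)=\sum_{q:\ \varphi_x(q)>2\varphi_y(q)}\varphi_x(q).
\]
The first is the signal that a no-instance must emit; the second bounds the noise that a yes-instance can emit. The gap between the thresholds $16$ and $2$ absorbs the factors of $2$ lost below in sorting weights into levels and in counting.

\begin{lemma}\label{lem:cross}
Let $i\in[r]$ be uniform and let $\sigma$ be the prefix of length $i-1$ of a transcript drawn from $P^g_y$.
\begin{enumerate}
\item[(a)] If $x\in C\setminus L$, then $\mathbb E_{i,\sigma}\,a_x(\sigma)\ge\frac1{2r}$ for every context $g$.
\item[(b)] If $x\in S$, then $\mathbb E_{g\sim\mu}\mathbb E_{i,\sigma}\,b_x(\sigma)\le2\varepsilon$.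
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every tuple $X^g_u(y)$ lies in $S^t$, and every $X^g_u(x)$ contains $x\notin L$. So the decision is $0$ with $P_y$-probability at most $\frac1{34}$ and with $P_x$-probability at least $\frac{33}{34}$. The transcripts $\tau$ with decision $0$ and $\Lambda(\tau)\le16$ have $P_x$-mass at most $16$ times their $P_y$-mass, hence at most $\frac{16}{34}$. Therefore $\Lambda(\tau)>16$ with $P_x$-probability at least $\frac{33}{34}-\frac{16}{34}=\frac12$.

Say that a transcript $\tau$ with $P_x(\tau)>0$ \emph{crosses at step $i$} if its prefixes of lengths $i-1$ and $i$ have ratios at most $16$ and greater than $16$. The empty prefix has ratio $1$, so every $\tau$ with $\Lambda(\tau)>16$ crosses at some step, and $\sum_{i}P_x[\text{crossing at step }i]\ge\frac12$. A prefix $\sigma$ with $P_x(\sigma)>0$ and $\Lambda(\sigma)\le16$ has $P_y(\sigma)>0$, so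
\[
P_x[\text{crossing at step }i]=\sum_{\substack{|\sigma|=i-1\\ P_y(\sigma)>0,\ \Lambda(\sigma)\le16}}\ \sum_{q:\ P_x(\sigma q)>16P_y(\sigma q)}P_x(\sigma q)=\sum_{\substack{|\sigma|=i-1\\ P_y(\sigma)>0}}P_y(\sigma)\,a_x(\sigma).
\]
The right side is the expectation of $a_x(\sigma)$ given $i$. Average over $i$.

(b) If $P_x(\tau)>2P_y(\tau)$, then $P_x(\tau)<2(P_x(\tau)-P_y(\tau))$. Hence for each $g$ and $i$,
\[
\sum_{\substack{|\sigma|=i-1\\ P_y(\sigma)>0}}P_y(\sigma)\,b_x(\sigma)\le2\sum_{|\tau|=i}(P_x(\tau)-P_y(\tau))^+\le2\,\mathrm{TV}(P_x,P_y),
\]
and Lemma~\ref{lem:disguise} applies.
\end{proof}

Part (a) is the only place where the correctness of the protocol, and so the AND structure, is used; the error bound $1/34$ is what makes $\frac{33}{34}-\frac{16}{34}=\frac12$. The factor $1/r$ is the price of guessing the step. The signal $1/r$ must beat the noise $\varepsilon=\sqrt{2c/t}$, and this is the source of the term $r^2c$ in Theorem~\ref{thm:protocol}.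

\subsection{Sparse hash sets that avoid the heavy messages}

The verifier cannot evaluate $\varphi_y(q)$ for a message $q$ supplied by the certificate, and it must nevertheless be convinced that $\varphi_y(q)$ is small. As in Section~\ref{sec:toy}, we restrict $q$ to a zero set about which the advice promises that all its elements have small $\varphi_y$. How small, and how sparse the set, depends on the level of $\varphi_x(q)$. Weights that matter are at most $16=2^4$, and messages of tiny weight contribute little in total, so polynomially many levels suffice. Let
\[
m=\max_im_i,\qquad V=m+\lceil\log(4r)\rceil .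
\]

\begin{definition}\label{def:test}
A \emph{test} is a tuple $\omega=(g,i,\sigma,v,h)$ consisting of a context $g$, a step $i\in[r]$, a prefix $\sigma$ of length $i-1$ with $P_y(\sigma)>0$, a level $v\in\{-3,\dots,V\}$, and an affine map $h\colon\{0,1\}^{m_i}\to\{0,1\}^{v+6}$. The \emph{heavy} messages form $G_v=\{q:\varphi_y(q)\ge2^{-v-2}\}$, and $\omega$ is \emph{clean} if $T_h\cap G_v=\emptyset$. For $x\in C$, the test $\omega$
\begin{itemize}
\item \emph{strongly exposes} $x$ if it is clean and some $q\in T_h$ has $\varphi_x(q)>2^{-v}$;
\item \emph{weakly exposes} $x$ if it is clean and some $q\in T_h$ has $\varphi_x(q)\ge2^{-v-1}$.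
\end{itemize}
\end{definition}

Whether a test is clean does not depend on $x$. Since $\varphi_y$ sums to $1$, we have $|G_v|\le2^{v+2}$, sixteen times less than the inverse density $2^{v+6}$ of $T_h$. There are two notions of exposure because the verifier can count only up to a factor of $2$: strong exposure will guarantee a certificate, and a certificate will guarantee weak exposure.

\begin{lemma}\label{lem:local}
Fix $g,i,\sigma$ as in Definition~\ref{def:test} and $x\in C$. For each level $v$ let $h$ be a random affine map to $\{0,1\}^{v+6}$. Then
\begin{align*}
\sum_{v=-3}^V\Pr_h[(g,i,\sigma,v,h)\text{ strongly exposes }x]&\ge2^{-8}\Bigl(a_x(\sigma)-\frac1{4r}\Bigr),\\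
\sum_{v=-3}^V\Pr_h[(g,i,\sigma,v,h)\text{ weakly exposes }x]&\le2^{-4}\,b_x(\sigma).
\end{align*}
\end{lemma}

\begin{proof}
\emph{Strong exposure.} If $\Lambda(\sigma)>16$, then $a_x(\sigma)=0$ and the bound is negative. Let $\Lambda(\sigma)\le16$, and sort the messages counted in $a_x(\sigma)$ by weight:
\[
W_v=\{q:\ \varphi_x(q)>16\varphi_y(q),\ \ 2^{-v}<\varphi_x(q)\le2^{-v+1}\},\qquad N_v=|W_v| .
\]
The intervals $(2^{-v},2^{-v+1}]$ for $-3\le v\le V$ cover $(2^{-V},16]$, and $\varphi_x(q)\le\Lambda(\sigma)\le16$. The messages of weight at most $2^{-V}$ have total weight at most $2^{m-V}\le\frac1{4r}$. Hence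
\begin{equation}\label{eq:levels}
\sum_vN_v2^{-v+1}\ge a_x(\sigma)-\frac1{4r}.
\end{equation}
Also $N_v2^{-v}\le\sum_q\varphi_x(q)\le16$, so $N_v\le2^{v+4}$.

Each $q\in W_v$ has $\varphi_y(q)<\varphi_x(q)/16\le2^{-v-3}$, so $q\notin G_v$. By pairwise independence,
\[
\Pr_h[q\in T_h,\ \text{clean}]\ge\Pr_h[q\in T_h]-\sum_{q'\in G_v}\Pr_h[q,q'\in T_h]\ge2^{-v-6}\bigl(1-2^{v+2}2^{-v-6}\bigr)=\tfrac{15}{16}2^{-v-6}.
\]
By Bonferroni's inequality and $N_v2^{-v-6}/2\le\frac18$,
\[
\Pr_h[\text{clean},\ T_h\cap W_v\ne\emptyset]\ge\tfrac{15}{16}N_v2^{-v-6}-\tfrac12N_v^22^{-2v-12}\ge\bigl(\tfrac{15}{16}-\tfrac18\bigr)N_v2^{-v-6}\ge N_v2^{-v-7}.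
\]
This event implies strong exposure. Since $N_v2^{-v-7}=2^{-8}N_v2^{-v+1}$, summing over $v$ and using \eqref{eq:levels} gives the first bound.

\emph{Weak exposure.} Let $W'_v=\{q\notin G_v:\varphi_x(q)\ge2^{-v-1}\}$. If the test weakly exposes $x$ through $q\in T_h$, then $q\notin G_v$ by cleanness, so $T_h\cap W'_v\ne\emptyset$; this has probability at most $|W'_v|2^{-v-6}$. Each $q\in W'_v$ has $\varphi_y(q)<2^{-v-2}\le\varphi_x(q)/2$ and is therefore counted in $b_x(\sigma)$. A message may lie in $W'_v$ for several $v$, but the powers of two that are at most a number $\zeta>0$ sum to at most $2\zeta$. Hence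
\[
\sum_v|W'_v|2^{-v-6}\le2^{-5}\sum_{q:\ \varphi_x(q)>2\varphi_y(q)}\ \ \sum_{v\in\mathbb Z:\ 2^{-v-1}\le\varphi_x(q)}2^{-v-1}\le2^{-5}\cdot2\,b_x(\sigma).\qedhere
\]
\end{proof}

The condition $\Lambda(\sigma)\le16$ entered twice: it bounds the top level, and it bounds $N_v$, which keeps the second Bonferroni term small.

A \emph{random test} is drawn as follows: $g\sim\mu$; $i$ and $\sigma$ as in Lemma~\ref{lem:cross}; $v$ uniform among the $V+4$ levels; $h$ a random affine map. Its distribution does not depend on $x$.

\begin{proposition}\label{prop:gap}
Let $\delta=\dfrac{2^{-10}}{r(V+4)}$. A random test strongly exposes each $x\in C\setminus L$ with probability at least $\delta$, and weakly exposes each $x\in S$ with probability at most $\delta/4$.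
\end{proposition}

\begin{proof}
For $x\in C\setminus L$, Lemmas~\ref{lem:local} and~\ref{lem:cross}(a) give probability at least $\frac{2^{-8}}{V+4}\bigl(\frac1{2r}-\frac1{4r}\bigr)=\delta$. For $x\in S$, Lemmas~\ref{lem:local} and~\ref{lem:cross}(b) give probability at most $\frac{2^{-4}\cdot2\varepsilon}{V+4}=\frac{\varepsilon}{8(V+4)}$. This is at most $\delta/4=\frac{2^{-12}}{r(V+4)}$ if and only if $\varepsilon\le2^{-9}/r$, that is, $2c/t\le2^{-18}/r^2$, which is the hypothesis $t\ge2^{19}r^2c$.
\end{proof}

The number of levels cancels in this comparison, so the message length does not enter the condition on $t$ a second time. It remains to turn the gap in probability into a gap in counts that holds for all $x$ at once.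

\begin{corollary}\label{cor:tests}
Let $M=12(n+1)/\delta=12(n+1)\,2^{10}r(V+4)$, an integer polynomial in $n$. There are tests $\omega_1,\dots,\omega_M$ such that every $x\in C\setminus L$ is strongly exposed by more than $6(n+1)$ of them, and every $x\in S$ is weakly exposed by fewer than $6(n+1)$ of them.
\end{corollary}

\begin{proof}
Draw $M$ independent random tests; note $\delta M/2=6(n+1)$. For $x\in C\setminus L$ the first Chernoff bound, with $\gamma=\delta$, bounds the failure probability by $e^{-\delta M/8}\le e^{-(n+1)}$. For $x\in S$ the second, with $\gamma=\delta/4$, bounds it by $e^{-\delta M/12}=e^{-(n+1)}$. Since $2^ne^{-(n+1)}<1$, some choice fails for no $x\in C$.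
\end{proof}

\subsection{Certifying that a set is large}

The weight $\varphi_x(q)$ is proportional to the number of pairs $(u,\rho)$ that produce $\sigma q$. A set much larger than $2^w$ is likely to meet the zero set of a random map to $w$ bits, a much smaller set is not, and a common element is a short certificate. To separate size above $\theta$ from size below $\theta/2$, we pass to the fifth Cartesian power, which widens the gap from $2$ to $32$. The random maps are fixed in the advice. Say that $f\colon\{0,1\}^{5D}\to\{0,1\}^w$ \emph{hits} $Z\subseteq\{0,1\}^D$ if $f(\zeta)=0$ for some $\zeta\in Z^5$.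

\begin{lemma}\label{lem:count}
Let $\mathcal Z$ be a family of at most $2^N$ subsets of $\{0,1\}^D$, let $0<\theta\le2^{D+3}$, and let $\kappa=8(N+1)$. There are an integer $w$ with $0\le w\le5D+13$ and affine maps $f_1,\dots,f_\kappa\colon\{0,1\}^{5D}\to\{0,1\}^w$ such that for every $Z\in\mathcal Z$: if $|Z|>\theta$, then more than $\kappa/2$ of the maps hit $Z$; if $|Z|<\theta/2$, then at most $\kappa/2$ of them do.
\end{lemma}

\begin{proof}
If $\theta^5<4$, take $w=0$, so that hitting $Z$ means $Z\neq\emptyset$. Then $|Z|>\theta$ implies $Z\ne\emptyset$, and $|Z|<\theta/2<1$ implies $Z=\emptyset$.

If $\theta^5\ge4$, let $w=\lfloor\log(\theta^5/4)\rfloor$, so that $\theta^5/8<2^w\le\theta^5/4\le2^{5D+13}$, and let $f$ be a random affine map. Let $X=|Z^5\cap T_f|$, with mean $\nu=|Z|^52^{-w}$; by pairwise independence its variance is at most $\nu$. If $|Z|>\theta$, then $\nu>4$, and Chebyshev's inequality gives $\Pr[X=0]\le\nu/\nu^2\le\frac14$. If $|Z|<\theta/2$, then $\nu<\frac{\theta^5}{32}\cdot\frac8{\theta^5}=\frac14$, so $\Pr[X\ge1]\le\frac14$. For $\kappa$ independent maps, the conclusion fails for a given $Z$ only if the number of hits deviates from its mean by at least $\kappa/4$, which by Hoeffding's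 bound has probability at most $e^{-\kappa/8}=e^{-(N+1)}$. Since $2^Ne^{-(N+1)}<1$, some choice works for all $Z\in\mathcal Z$.
\end{proof}

Let $D=t-1+d$. For a test $\omega_s=(g,i,\sigma,v,h)$ from Corollary~\ref{cor:tests}, $x\in C$ and $q\in\{0,1\}^{m_i}$, let
\[
Z_{s,x,q}=\{(u,\rho)\in\{0,1\}^D:\ \pi(X^g_u(x),\rho)\text{ begins with }\sigma q\},\qquad\theta_s=2^{-v}P_y(\sigma)\,2^D .
\]
Then $0<\theta_s\le2^{D+3}$ because $v\ge-3$, and $|Z_{s,x,q}|=2^DP_x(\sigma q)=2^v\varphi_x(q)\,\theta_s$, so
\begin{equation}\label{eq:size}
|Z_{s,x,q}|>\theta_s\iff\varphi_x(q)>2^{-v},\qquad|Z_{s,x,q}|\ge\theta_s/2\iff\varphi_x(q)\ge2^{-v-1}.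
\end{equation}
For each $s$, apply Lemma~\ref{lem:count} with $\theta=\theta_s$ and $N=n+m$ to the sets $Z_{s,x,q}$, of which there are at most $2^{n+m}$. This yields maps $f_{s,1},\dots,f_{s,\kappa}$ with $\kappa=8(n+m+1)$.

\subsection{The verifier}

\begin{proof}[End of the proof of Theorem~\ref{thm:protocol}]
\emph{Advice for $C$.} For each $s\in[M]$: the test $\omega_s=(g,i,\sigma,v,h)$; the true answers $\alpha(\sigma_1),\alpha(\sigma_1,\sigma_2),\dots,\alpha(\sigma_1,\dots,\sigma_{i-1})$; a bit telling whether $\omega_s$ is clean; and the maps $f_{s,1},\dots,f_{s,\kappa}$. A context consists of $j$ and $2t-1$ strings of length $n$, the prefix has at most $c$ bits, $h$ has at most $(V+6)(m+1)$ bits, and each $f_{s,k}$ has at most $(5D+13)(5D+1)$ bits, so the advice has polynomial length.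

\emph{Certificate for $x\notin L$.} A set $I\subseteq[M]$ of more than $6(n+1)$ indices of clean tests and, for each $s\in I$, a message $q_s$ in the zero set of the map $h$ of $\omega_s$, together with, for more than $\kappa/2$ values of $k$, a tuple $\zeta\in(Z_{s,x,q_s})^5$ with $f_{s,k}(\zeta)=0$. Membership in $Z_{s,x,q_s}$ is decided by Lemma~\ref{lem:replay} from the recorded answers, and the other conditions are read off the advice. So a certificate has polynomial length and is checked in polynomial time.

\emph{Completeness.} Let $x\in C\setminus L$. Let $I$ index the tests that strongly expose $x$, so $|I|>6(n+1)$, and for $s\in I$ let $q_s\in T_h$ have $\varphi_x(q_s)>2^{-v}$. By \eqref{eq:size}, $|Z_{s,x,q_s}|>\theta_s$, so more than $\kappa/2$ of the maps $f_{s,k}$ hit $Z_{s,x,q_s}$, and the tuples $\zeta$ exist.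

\emph{Soundness.} Suppose that $x\in S$ has a certificate. For $s\in I$, more than $\kappa/2$ maps hit $Z_{s,x,q_s}$, so $|Z_{s,x,q_s}|\ge\theta_s/2$ by Lemma~\ref{lem:count}, and $\varphi_x(q_s)\ge2^{-v-1}$ by \eqref{eq:size}. As $\omega_s$ is clean and $q_s\in T_h$, the test $\omega_s$ weakly exposes $x$. So more than $6(n+1)$ tests weakly expose $x$, contrary to Corollary~\ref{cor:tests}.

Thus $x\in C$ has a certificate if and only if $x\notin L$, and $L\in\mathrm{coNP/poly}$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:general}}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:general}]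
(a) In the AND case, Lemma~\ref{lem:reduction} gives a deterministic AND-protocol with $t=2^{19}r^2c\ge c$ for large $n$. Theorem~\ref{thm:protocol} gives $L\in\mathrm{coNP/poly}$, and Proposition~\ref{prop:cover} gives $L\in\mathrm{NP/poly}$. In the OR case, $z\in\overline A$ if and only if $x_l\in\overline L$ for all $l$, so the same map is an AND-cross-composition of $\overline L$ into $\overline A$. Negating the output gives an algorithm for $\overline A$ with the same oracle $O$ and the same queries. Hence $\overline L\in\mathrm{NP/poly}\cap\mathrm{coNP/poly}$, and this class is closed under complement by definition.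

(b) Apply Lemma~\ref{lem:reduction} and Theorem~\ref{thm:protocol}, which allows coins and error $1/34$.

(c) The idea is to hide the circuits for $L$ in the oracle. Let $\Gamma_n$ be a circuit deciding $L$ on $\{0,1\}^n$, with a description padded to exactly $s(n)$ bits for a fixed polynomial $s$ with nonnegative integer coefficients. Let $\langle\cdot\rangle$ be a polynomial-time encoding of tuples, and let $B=\{\langle1^n,i\rangle:\text{bit $i$ of the description of $\Gamma_n$ is }1\}$. Put
\begin{gather*}
A=\{0\langle x_1,\dots,x_t\rangle:\ t\ge1,\ x_l\in L\text{ for all }l\}\cup\{1w:\ w\in B\},\\
\eta(0\langle x_1,\dots,x_t\rangle)=\max_l|x_l|+\lceil\log t\rceil+1,\qquad\eta(1w)=|w|+1,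
\end{gather*}
and let all other strings, which lie outside $A$, have parameter $1$. The map $\vec x\mapsto0\langle\vec x\rangle$ is an AND-cross-composition of $L$ into $A$, where $R$ has a single class and $p(s)=s+2$. The kernelization acts as follows. On $1w$ it queries $1w$, of size $\eta(1w)$. On $z=0\langle x_1,\dots,x_t\rangle$, with $N=\max_l|x_l|<\eta(z)$, it queries $1\langle1^n,i\rangle$ for all $n\le N$ and $i\le s(n)$, and evaluates $\Gamma_{|x_l|}$ on each $x_l$. These are at most $(N+1)s(N)$ queries of size polynomial in $N$, and the time is polynomial since $N\le|z|$. On other strings it rejects. For OR, replace ``for all $l$'' by ``for some $l$'' in the definition of $A$ and in the final evaluation.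
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A polynomial kernelization with polynomially many queries is an algorithm as in Theorem~\ref{thm:general}(a) with $O=A$, so $L\in\mathrm{NP/poly}\cap\mathrm{coNP/poly}$. Let $L'\in\mathrm{NP}$.

Suppose that $f$ is a polynomial-time many-one reduction from $L'$ to $L$. On inputs of length $n$ we have $|f(x)|\le n'$ for some polynomial $n'=n'(n)$. Take as advice for $L'$ the $\mathrm{coNP/poly}$ advice of $L$ for all lengths up to $n'$, and as certificate for $x\notin L'$ a certificate for $f(x)\notin L$. Then $L'\in\mathrm{coNP/poly}$; only $L\in\mathrm{coNP/poly}$ is used here.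

Suppose instead that $L'$ is decided by a polynomial-time machine with oracle $L$, whose queries have length at most $n'$. Take as advice both kinds of advice of $L$ for all lengths up to $n'$. A certificate for $x\notin L'$ lists an answer to each query of the machine, with an $\mathrm{NP/poly}$ certificate for each positive and a $\mathrm{coNP/poly}$ certificate for each negative answer; the verifier simulates the machine, checks these certificates, and accepts if and only if all are valid and the machine rejects. Exactly the true answers have valid certificates, so an accepted simulation is the true run, and the true run can be certified. Hence $L'\in\mathrm{coNP/poly}$.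
\end{proof}

In particular, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, the query-every-component kernelization for $3$-colorability in Example~\ref{ex:color} cannot be replaced by one, however adaptive, whose number of queries is polynomial in the size of the largest component.

\begin{thebibliography}{9}

\bibitem{PAC}
\emph{Parameterized Analysis of Complexity},
\texttt{http://eprints.illc.uva.nl/2172/1/DS-2020-03.text.pdf}.

\end{thebibliography}
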